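# Pseudo-amenable Banach algebras with a bounded approximate identity are approximately amenable

## 1. Bimodules, projective tensor products and approximate identities

Throughout, $\mathcal A$ is a complex Banach algebra. A Banach $\mathcal A$-bimodule is a Banach space $X$ with commuting, bounded left and right actions of $\mathcal A$. Its dual $X^*$ is again a Banach $\mathcal A$-bimodule, via $\langle x,a\cdot\varphi\rangle=\langle x\cdot a,\varphi\rangle$ and $\langle x,\varphi\cdot a\rangle=\langle a\cdot x,\varphi\rangle$.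

The projective tensor product $\mathcal A\hat\otimes\mathcal A$ consists of the sums $\sum_i x_i\otimes y_i$ with $\sum_i\|x_i\|\|y_i\|<\infty$. Its norm is the infimum of $\sum_i\|x_i\|\|y_i\|$ over all such representations, and $\|x\otimes y\|=\|x\|\|y\|$. A bounded bilinear map on $\mathcal A\times\mathcal A$ extends to a bounded linear map on $\mathcal A\hat\otimes\mathcal A$ with the same norm. The bimodule structure is on the outer sides,
$$a\cdot(b\otimes c)=ab\otimes c,\qquad (b\otimes c)\cdot a=b\otimes ca ,$$
and the product map $\pi(a\otimes b)=ab$ is a contractive bimodule map. We write $am$ and $ma$ for the actions on a tensor $m$.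

The unitization is $\mathcal A^\#=\mathcal A\oplus\mathbb C1$ with $\|a+\lambda1\|=\|a\|+|\lambda|$. We use $\mathcal A^\#\hat\otimes\mathcal A^\#$ and its product map, also called $\pi$. The natural map $\mathcal A\hat\otimes\mathcal A\to\mathcal A^\#\hat\otimes\mathcal A^\#$ is contractive.

For example, in $M_n$ put $m=\frac1n\sum_{i,j}E_{ij}\otimes E_{ji}$. Then $E_{rs}m=\frac1n\sum_jE_{rj}\otimes E_{js}=mE_{rs}$ and $\pi(m)=\frac1n\sum_{i,j}E_{ii}=I$. So $m$ commutes with all of $M_n$ and its product is the identity.

**Definition 1.** A *bounded approximate identity* is a bounded net $(e_\alpha)\subset\mathcal A$ with $e_\alpha a\to a$ and $ae_\alpha\to a$ in norm for all $a\in\mathcal A$.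

In $c_0$ with pointwise product, $e_n=\mathbf 1_{\{1,\dots,n\}}$ is one, of bound $1$. In $\ell^1$ with pointwise product there is none: if $e_\alpha\delta_i\to\delta_i$ for every $i$, then each coordinate of $e_\alpha$ tends to $1$, so $\|e_\alpha\|_1$ eventually exceeds $N/2$ for every $N$.

**Definition 2.** A *derivation* into a Banach $\mathcal A$-bimodule $X$ is a linear map $D:\mathcal A\to X$ with $D(ab)=a\cdot D(b)+D(a)\cdot b$. It is *approximately inner* if there is a net $(\xi_\alpha)\subset X$ with $D(a)=\lim_\alpha(a\cdot\xi_\alpha-\xi_\alpha\cdot a)$ in norm for every $a\in\mathcal A$.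

For an example, let $\mathcal A=c_0$ and $X=c_0$, with the product as left action and zero as right action. Then $D(a)=a$ is a derivation, since $a\cdot D(b)+D(a)\cdot b=ab+0$. It is approximately inner with $\xi_n=e_n$, because $a\cdot e_n\to a$. It is not of the form $a\mapsto a\cdot\xi-\xi\cdot a$ for a single $\xi$: that would need $a\xi=a$ for all $a$, and the constant sequence $1$ is not in $c_0$.

**Definition 3.** $\mathcal A$ is *approximately amenable* if for every Banach $\mathcal A$-bimodule $X$, every continuous derivation $D:\mathcal A\to X^*$ is approximately inner.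

The algebra $C^1[0,1]$ is not approximately amenable. Fix $t\in[0,1]$ and let $f$ act on $\mathbb C$ on both sides as multiplication by $f(t)$; this bimodule is its own dual. Then $D(f)=f'(t)$ is a continuous nonzero derivation, while $f\cdot\xi-\xi\cdot f=0$ for all $\xi\in\mathbb C$. A positive example, $c_0$, is worked out in Section 3.

**Definition 4.** $\mathcal A$ is *pseudo-amenable* if it has an *approximate diagonal*: a net $(m_\mu)\subset\mathcal A\hat\otimes\mathcal A$, not necessarily bounded, such that $am_\mu-m_\mu a\to0$ and $\pi(m_\mu)a\to a$ in norm for all $a\in\mathcal A$.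

For $M_n$ the element $m$ above is a constant approximate diagonal. For $\ell^1$ with pointwise product take $m_n=\sum_{i\le n}\delta_i\otimes\delta_i$. Then $am_n=m_na$, both sides being $\sum_{i\le n}a_i\,\delta_i\otimes\delta_i$, and $\pi(m_n)=\mathbf 1_{\{1,\dots,n\}}$, so $\pi(m_n)a\to a$. Hence $\ell^1$ is pseudo-amenable. Here $\|\pi(m_n)\|_1=n$ is unbounded, as Definition 4 allows.

One consequence will be used constantly. If $(m_\mu)$ is an approximate diagonal, then $a\pi(m_\mu)-\pi(m_\mu)a=\pi(am_\mu-m_\mu a)\to0$, so also $a\pi(m_\mu)\to a$.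

The following facts are known.

1. (K1) An approximately amenable Banach algebra with a bounded approximate identity is pseudo-amenable.
2. (K2) $\mathcal A$ is approximately amenable and has a bounded approximate identity if and only if it has an approximate diagonal $(m_\mu)$ with $(\pi(m_\mu))$ bounded.
3. (K3) If $\mathcal A$ has an approximate diagonal $(m_\mu)$ such that $(\pi(m_\mu))$ is weak* convergent in $\mathcal A^{**}$, then $\mathcal A$ is approximately amenable.
4. (K4) If $\mathcal A$ has a central bounded approximate identity (in particular, if it is unital, or commutative with a bounded approximate identity), then it is approximately amenable if and only if it is pseudo-amenable.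

With the definitions in place, here is the question, taken from "Approximate Amenability And Pseudo-Amenability In Banach Algebras" (https://intlpress.com/site/pub/files/_fulltext/journals/amsa/2023/0008/0002/AMSA-2023-0008-0002-a006.pdf). Is the converse of (K1) true: if $\mathcal A$ has a bounded approximate identity and is pseudo-amenable, must it be approximately amenable? The difficulty is that the given approximate diagonal may have unbounded products $\pi(m_\mu)$, although a bounded approximate identity is also present. The answer is yes.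

**Theorem 1.** If $\mathcal A$ is pseudo-amenable and has a bounded approximate identity, then $\mathcal A$ is approximately amenable. Moreover, every continuous derivation from $\mathcal A$ into any Banach $\mathcal A$-bimodule is approximately inner.

None of (K1)–(K4) is needed for the proof. The one tool from outside is the Cohen–Hewitt factorization theorem, recalled in Section 5.

## 2. Replacing derivations by almost-commuting elements of $\mathcal A^\#\hat\otimes\mathcal A^\#$

The first step removes derivations from the problem.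

**Lemma 2.** Suppose that for every finite $S\subset\mathcal A$ and $\varepsilon>0$ there is $w\in\mathcal A^\#\hat\otimes\mathcal A^\#$ with $\pi(w)=1$ and $\|aw-wa\|\le\varepsilon$ for all $a\in S$. Then every continuous derivation of $\mathcal A$ into every Banach $\mathcal A$-bimodule is approximately inner.

*Proof.* Let $D:\mathcal A\to X$ be a continuous derivation. Let $1$ act on $X$ as the identity, so that $X$ is a Banach $\mathcal A^\#$-bimodule, and put $D(1)=0$. The extended map is a continuous derivation on $\mathcal A^\#$, since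
$$D\big((a+\lambda)(b+\nu)\big)=a\cdot D(b)+D(a)\cdot b+\lambda D(b)+\nu D(a)=(a+\lambda)\cdot D(b)+D(a)\cdot(b+\nu).$$
Let $\Phi:\mathcal A^\#\hat\otimes\mathcal A^\#\to X$ be the bounded linear map with $\Phi(x\otimes y)=x\cdot D(y)$. Clearly $\Phi(aw)=a\cdot\Phi(w)$. From
$$x\cdot D(ya)=xy\cdot D(a)+x\cdot D(y)\cdot a$$
we get $\Phi(wa)=\pi(w)\cdot D(a)+\Phi(w)\cdot a$. If $\pi(w)=1$, subtracting gives
$$a\cdot\Phi(w)-\Phi(w)\cdot a=D(a)+\Phi(aw-wa)\qquad(a\in\mathcal A).\tag{1}$$
Choose $w_{S,\varepsilon}$ as in the hypothesis, and direct the pairs $(S,\varepsilon)$ by enlarging $S$ and decreasing $\varepsilon$. Put $\xi_{S,\varepsilon}=\Phi(w_{S,\varepsilon})$. For $a\in S$, (1) gives $\|a\cdot\xi_{S,\varepsilon}-\xi_{S,\varepsilon}\cdot a-D(a)\|\le\|\Phi\|\varepsilon$, so $a\cdot\xi_{S,\varepsilon}-\xi_{S,\varepsilon}\cdot a\to D(a)$ for every $a\in\mathcal A$. $\blacksquare$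

The task is now to build $w$ from an approximate diagonal and a bounded approximate identity.

## 3. Unital algebras, $c_0$ and $\ell^1$ by hand

Suppose first that $\mathcal A$ has an identity $e$. Let $m$ be far along an approximate diagonal and $p=\pi(m)$, so that $e-p=e-pe$ is small in norm. Put
$$w=m+(e-p)\otimes e+(1-e)\otimes(1-e).$$
Then $\pi(w)=p+(e-p)+(1-e)=1$. Since $a(1-e)=(1-e)a=0$,
$$aw-wa=(am-ma)+a(e-p)\otimes e-(e-p)\otimes a ,$$
which tends to $0$ along the net. The unital case is done, because the defect $e-p$ is itself small.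

Now take $\mathcal A=c_0$ with $m_n=\sum_{i\le n}\delta_i\otimes\delta_i$ and $e_n=\pi(m_n)=\mathbf 1_{\{1,\dots,n\}}$. Put
$$w_n=m_n+(1-e_n)\otimes(1-e_n).$$
Since $e_n$ is idempotent, $\pi(w_n)=e_n+(1-e_n)=1$. Since $am_n=m_na$,
$$aw_n-w_na=(a-ae_n)\otimes(1-e_n)-(1-e_n)\otimes(a-e_na),$$
of norm at most $2\,\|a-ae_n\|\,\|1-e_n\|=4\|a-ae_n\|\to0$. So $c_0$ is approximately amenable by Lemma 2.

The same formulas make sense in $\ell^1$, but there $\|1-e_n\|=1+n$, and this net fails. Define functionals of norm at most $1$ on $(\ell^1)^\#$ as follows: $\varphi_1$ multiplies the coordinates $x_i$, $i>n$, by unimodular constants chosen so that $\varphi_1(a-ae_n)=\|a-ae_n\|$, adds them up, and ignores everything else; $\varphi_2(x+\lambda1)=\lambda-\sum_{i\le n}x_i$. Then $\varphi_1(1-e_n)=0$ and $\varphi_2(1-e_n)=1+n$, so $\varphi_1\otimes\varphi_2$ gives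
$$\|aw_n-w_na\|\ge(1+n)\,\|a-ae_n\|_1 .$$
For $a=(i^{-3/2})_i$ the right-hand side tends to infinity. A defect that is small on each $a$ but large in norm does harm, and boundedness of the approximate identity must be used against it.

## 4. Correcting the product, and an order of choices that is circular

Let $(e_\alpha)$ be a bounded approximate identity with $\|e_\alpha\|\le K$, $K\ge1$. Let $m$ be far along an approximate diagonal, $p=\pi(m)$, and $u=1-p\in\mathcal A^\#$. For each fixed $x\in\mathcal A$, both $ux=x-px$ and $xu=x-xp$ become small as $m$ moves along the net. But $P=\|u\|=1+\|p\|$ may be huge.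

A sensible aim is to correct $m$ to $M=m+n$ with $n\in\mathcal A\hat\otimes\mathcal A$ such that $\pi(M)$ is close to some $f=e_\alpha$, and such that $an$ and $na$ are both small for $a\in S$. The last part of $w$ can then be $(1-f)\otimes(\cdots)$, as for $c_0$. We need $\pi(n)\approx f-p$. If $f$ and then $h$ are chosen from $(e_\alpha)$ after $m$, far enough along, then
$$huf=hf-hpf\approx f-p .$$
So $n$ should be a way of writing $huf$ as a tensor.

*A single tensor.* Take $n=hu\otimes f$. Then $an=ahu\otimes f$ is small, since $ahu$ is close to $au$. But $na=hu\otimes fa$ has norm $\|hu\|\|fa\|$, and $hu$ need not be small, because $h$ is chosen after $m$. In $c_0$, with $p=e_n$, $h=e_N$, $N>n$, we have $\|hu\|=\|e_N-e_n\|=1$.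

*One link.* Before choosing $m$, pick $e$ from $(e_\alpha)$ with $\|ae-a\|,\|ea-a\|\le\delta$ for $a\in S$, where $\|a\|\le 1$. Then choose $m$, so that $eu$, $ue$, $aeu$, $uea$ all have norm at most $\eta$; this is possible because $e$, $ae$, $ea$ are fixed. Then choose $f$ and $h$, also $\delta$-accurate on $S$. Put $\lambda=h-e$, $\mu=f-e$, and
$$n=eu\otimes f+\lambda u\otimes\mu+\lambda\otimes ue .$$
Indeed $\pi(n)=eu(e+\mu)+\lambda u\mu+\lambda ue=(e+\lambda)u(e+\mu)=huf$. Since $\|a\lambda\|,\|\mu a\|\le2\delta$ and $\|\lambda\|,\|\mu\|\le2K$,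
$$\|an\|\le K\eta+4K\delta P+2\delta\eta,\qquad\|na\|\le K\eta+4K\delta P+2K\eta .$$
If $\sup_\mu\|\pi(m_\mu)\|<\infty$, then $P$ is bounded in advance and $\delta$ can be chosen accordingly, so the construction succeeds.

In general it stops exactly at the middle term $\lambda u\otimes\mu$, which forces $\delta\lesssim\eta/P$. But $\delta$ belongs to $e$, which must be chosen before $m$ to make $eu$ and $ue$ small, while $P=1+\|\pi(m)\|$ is known only after $m$. The order of choices is circular.

## 5. An infinite chain controlled by two elements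

The way out is to fix, before $m$, not one $e$ but an infinite sequence $e_1,e_2,\dots$, with $e_k$ accurate to $16^{-k}$ on $S$. After $m$ is chosen, we select the place $L$ at which to stop, with $16^{-L}P\le\eta$. With $e_0=0$ and $q_k=e_k-e_{k-1}$ we have $e_L=\sum_{k\le L}q_k$, and $huf$ splits into pieces $q_kuq_l$ plus boundary terms.

For this we must control $uq_k$ and $q_ku$ for all $k$ at once, since $L$ is not known when $m$ is chosen. This is not automatic: an unbounded net of operators that tends to $0$ pointwise need not do so uniformly even on a null sequence. For instance, let $(y_k)$ be a null sequence in a Banach space whose span is infinite-dimensional. For each finite-dimensional subspace $F$ some $y_k\notin F$, and Hahn–Banach gives a continuous functional $T_F$ vanishing on $F$ with $T_F(y_k)=1$. Directed by inclusion, $T_Fy\to0$ for each $y$, but $\sup_k|T_Fy_k|\ge1$ for every $F$. Multiplications by $u$ are better than general operators, because of factorization.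

**Theorem (Cohen–Hewitt).** If $\mathcal A$ has a bounded left approximate identity $(e_\alpha)$, $X$ is a left Banach $\mathcal A$-module, and $y\in X$ satisfies $e_\alpha y\to y$, then $y=b\cdot z$ for some $b\in\mathcal A$, $z\in X$. The right-hand version also holds.

Apply this to $X=c_0(\mathcal A)$, the null sequences in $\mathcal A$: for a null sequence $(y_k)$ there are one $b\in\mathcal A$ and a bounded sequence $(z_k)$ with $y_k=bz_k$ for all $k$. Hence
$$\|uy_k\|\le\|ub\|\sup_j\|z_j\|\qquad\text{for all }k,$$
and the single condition that $\|ub\|$ be small controls the whole sequence. For $\mathcal A=c_0$ this can be seen directly: put $b(i)=\sup_k|y_k(i)|^{1/2}$, which tends to $0$ because $(y_k)$ is a null sequence in $c_0$, and $z_k(i)=y_k(i)/b(i)$ (or $0$ if $b(i)=0$), so that $|z_k(i)|\le|y_k(i)|^{1/2}$ and $y_k=bz_k$.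

The sequence $(q_k)$ is bounded but need not be null, so we factor $(2^{-k}q_k)$. The price is that $\|uq_k\|$ is controlled only by $2^k$ times something small, and this growth must be beaten by the accuracy $16^{-k}$. That decides how to place the pieces. For $k\le l$ the piece $q_kuq_l$ is written $q_ku\otimes q_l$; for $l<k$ it is written $q_k\otimes uq_l$. So $u$ is attached to the factor of lower index, and the leg opposite to $u$ is a sum over higher indices, which telescopes:
$$\sum_{l=k}^Lq_l=e_L-e_{k-1},\qquad\sum_{k=l+1}^Lq_k=e_L-e_l .$$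
These are bounded, and on $S$ they are of size about $16^{-k}$ and $16^{-l}$, enough against $2^k$ and $2^l$. With the opposite placement the telescoped leg next to $u$ would be $(e_L-e_l)u$, for which our bounds give only about $2^L$ times something small, with $L$ chosen too late to compensate.

## 6. Construction of the corrected diagonal

**Proposition 3.** Let $\mathcal A$ be pseudo-amenable with bounded approximate identity $(e_\alpha)$, $\|e_\alpha\|\le K$, $K\ge1$. For every finite $S\subset\mathcal A$, every $\varepsilon>0$ and every index $\alpha_0$ there are $M\in\mathcal A\hat\otimes\mathcal A$, $f\in\{e_\alpha:\alpha\ge\alpha_0\}$ and $w'\in\mathcal A^\#\hat\otimes\mathcal A^\#$ such that for all $a\in S$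

1. (i) $\|aM-Ma\|\le\varepsilon$, $\|\pi(M)-f\|\le\varepsilon$, $\|fa-a\|\le\varepsilon$, $\|af-a\|\le\varepsilon$;
2. (ii) $\pi(w')=1$ and $\|aw'-w'a\|\le\varepsilon$.

*Proof.* Let $R\ge1$ bound the norms of the elements of $S$. The proposition for $R^{-1}S$ and $\varepsilon/R$ implies it for $S$ and $\varepsilon$, so we may assume $\|a\|\le1$ for $a\in S$. The choices are made in this order: the chain; $b$, $c$ and a constant $C$; $\eta$; $m$ (hence $p,u,P$); $L$; $f$; $h$. Each depends only on the earlier ones.

**Step 1 (the chain).** This step fixes, before $m$, members of the approximate identity of every accuracy. Choose $e_1,e_2,\dots$ from $\{e_\alpha:\alpha\ge\alpha_0\}$ with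
$$\|ae_k-a\|\le16^{-k},\qquad\|e_ka-a\|\le16^{-k}\qquad(a\in S,\ k\ge1).\tag{2}$$
Put $e_0=0$ and $q_k=e_k-e_{k-1}$ for $k\ge1$. For $k\ge2$, $\|aq_k\|\le16^{-k}+16^{1-k}\le2\cdot16^{1-k}$, and likewise $\|q_ka\|\le2\cdot16^{1-k}$. So for $k\ge2$ the norms of $4^kaq_k$ and $4^kq_ka$ are at most $32\cdot4^{-k}$. Also $\|2^{-k}q_k\|\le2K\cdot2^{-k}$. Hence $(2^{-k}q_k)_k$, $(4^kaq_k)_k$ and $(4^kq_ka)_k$ lie in $c_0(\mathcal A)$ for each $a\in S$.

**Step 2 (uniform factorization).** This step puts the whole chain under the control of two elements $b$ and $c$. Under coordinatewise multiplication $c_0(\mathcal A)$ is a left and a right Banach $\mathcal A$-module. For $y\in c_0(\mathcal A)$ we have $e_\alpha y\to y$ and $ye_\alpha\to y$: this is clear for finitely supported $y$, and these are dense while $(e_\alpha)$ is bounded. The same holds in the finite power $c_0(\mathcal A)^{1+|S|}$ with the maximum norm. Apply Cohen–Hewitt there, on the left to $\big((2^{-k}q_k)_k,(4^kq_ka)_k\ (a\in S)\big)$ and on the right to $\big((2^{-k}q_k)_k,(4^kaq_k)_k\ (a\in S)\big)$.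 This gives $b,c\in\mathcal A$, a constant $C\ge1$, and elements $z_k,z_{k,a},z_k',z_{k,a}'\in\mathcal A$ of norm at most $C$ with, for all $k\ge1$ and $a\in S$,
$$q_k=2^kbz_k,\qquad q_ka=4^{-k}bz_{k,a},\qquad q_k=2^kz_k'c,\qquad aq_k=4^{-k}z_{k,a}'c.\tag{3}$$

**Step 3 (choice of $m$).** This step uses pseudo-amenability for finitely many elements and draws conclusions for all $k$. Let $\eta=\varepsilon/(29KC)$. Choose $m\in\mathcal A\hat\otimes\mathcal A$ from an approximate diagonal such that, with $p=\pi(m)$,
$$\|xm-mx\|\le\eta\ \ (x\in S\cup\{c\}),\qquad\|pb-b\|\le\eta,\qquad\|pc-c\|\le\eta.$$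
Since $cp-pc=\pi(cm-mc)$ has norm at most $\eta$, also $\|cp-c\|\le2\eta$. Put $u=1-p\in\mathcal A^\#$. Then $\|ub\|\le\eta$ and $\|cu\|\le2\eta$. Multiplying (3) by $u$ gives, for all $k\ge1$ and $a\in S$,
$$\|uq_k\|\le2^kC\eta,\quad\|uq_ka\|\le4^{-k}C\eta,\quad\|q_ku\|\le2^{k+1}C\eta,\quad\|aq_ku\|\le2\cdot4^{-k}C\eta.\tag{4}$$

**Step 4 (end of the chain, and $n$).** Now that the size of $u$ is known, this step stops the chain and defines the correction. Let $P=\|u\|=1+\|p\|$ and choose $L\ge1$ with
$$16^{-L}P\le\eta.\tag{5}$$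
Choose $f\in\{e_\alpha:\alpha\ge\alpha_0\}$ with
$$\|af-a\|,\ \|fa-a\|\le16^{-L}\ (a\in S),\qquad\|pf-p\|\le\eta,\qquad\|fe_L-e_L\|\le\eta,$$
and then $h$ from the same set with
$$\|ah-a\|\le16^{-L}\ (a\in S),\qquad\|hf-f\|\le\eta,\qquad\|hp-p\|\le\eta.$$
Put $\lambda=h-e_L$, $\mu=f-e_L$ and
$$n=\sum_{k=1}^Lq_ku\otimes(f-e_{k-1})+\lambda u\otimes\mu+\sum_{l=1}^L(h-e_l)\otimes uq_l,\qquad M=m+n.\tag{6}$$
Since $\mathcal A$ is an ideal in $\mathcal A^\#$, all legs lie in $\mathcal A$, so $n,M\in\mathcal A\hat\otimes\mathcal A$. For $L=1$ this is the one-link tensor of Section 4.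

**Step 5 (the product of $M$).** This step shows that $\pi(n)=huf$ and hence that $\pi(M)$ is close to $f$. We have
$$f-e_{k-1}=\mu+\sum_{l=k}^Lq_l,\qquad h-e_l=\lambda+\sum_{k=l+1}^Lq_k,$$
and therefore
$$\pi(n)=\sum_{k\le l\le L}q_kuq_l+\sum_{k\le L}q_ku\mu+\lambda u\mu+\sum_{l\le L}\lambda uq_l+\sum_{l<k\le L}q_kuq_l .$$
The two double sums cover every pair $(k,l)$ once. As $\sum_{k\le L}q_k=e_L$,
$$\pi(n)=(e_L+\lambda)u(e_L+\mu)=huf=hf-hpf.$$
So $\pi(M)-f=(hf-f)+(p-hpf)$, and $p-hpf=(p-hp)+h(p-pf)$. Consequently
$$\|\pi(M)-f\|\le\|hf-f\|+\|p-hp\|+\|h\|\|p-pf\|\le(2+K)\eta\le3K\eta.\tag{7}$$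

**Step 6 ($an$ and $na$ are both small).** This step bounds the three parts of (6), multiplied by $a\in S$ on each side. All norms $\|f-e_{k-1}\|$, $\|h-e_l\|$, $\|\lambda\|$, $\|\mu\|$ are at most $2K$.

On the left, the first sum is controlled by the last bound in (4):
$$\sum_{k\le L}\|aq_ku\|\,\|f-e_{k-1}\|\le\sum_{k\ge1}2\cdot4^{-k}C\eta\cdot2K=\tfrac43KC\eta.$$
For the middle term, $\|a\lambda\|\le\|ah-a\|+\|a-ae_L\|\le2\cdot16^{-L}$, so by (5)
$$\|a\lambda\|\,\|u\|\,\|\mu\|\le2\cdot16^{-L}\cdot P\cdot2K\le4K\eta.$$
For the last sum, $\|a(h-e_l)\|\le16^{-L}+16^{-l}\le2\cdot16^{-l}$ when $l\le L$, so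
$$\sum_{l\le L}\|a(h-e_l)\|\,\|uq_l\|\le\sum_{l\ge1}2\cdot16^{-l}\cdot2^lC\eta=2C\eta\sum_{l\ge1}8^{-l}=\tfrac27C\eta.$$
Since $\frac43+4+\frac27<6$ and $K,C\ge1$, we get $\|an\|\le6KC\eta$.

On the right, consider the first sum. For $k=1$ the factors are $\|q_1u\|\le4C\eta$ and $\|fa\|\le K$. For $2\le k\le L$, $\|(f-e_{k-1})a\|\le16^{-L}+16^{1-k}\le2\cdot16^{1-k}$. Hence
$$\sum_{k\le L}\|q_ku\|\,\|(f-e_{k-1})a\|\le4KC\eta+\sum_{k\ge2}2^{k+1}C\eta\cdot2\cdot16^{1-k}=4KC\eta+8C\eta\sum_{j\ge1}8^{-j}=4KC\eta+\tfrac87C\eta.$$
For the middle term, $\|\mu a\|\le\|fa-a\|+\|a-e_La\|\le2\cdot16^{-L}$, so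
$$\|\lambda\|\,\|u\|\,\|\mu a\|\le2K\cdot P\cdot2\cdot16^{-L}\le4K\eta.$$
For the last sum, the second bound in (4) gives
$$\sum_{l\le L}\|h-e_l\|\,\|uq_la\|\le2K\sum_{l\ge1}4^{-l}C\eta=\tfrac23KC\eta.$$
Since $4+\frac87+4+\frac23<10$, we get $\|na\|\le10KC\eta$. Altogether
$$\|aM-Ma\|\le\|am-ma\|+\|an\|+\|na\|\le\eta+16KC\eta\le17KC\eta\le\varepsilon.\tag{8}$$
By (7), $\|\pi(M)-f\|\le3K\eta\le\varepsilon$. As $P\ge1$, (5) gives $16^{-L}\le\eta\le\varepsilon$, so $\|fa-a\|,\|af-a\|\le\varepsilon$. This proves (i).

**Step 7 (passing to $\mathcal A^\#$).** This step produces $w'$ with product exactly $1$. Let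
$$w=M+(1-f)\otimes(1-e_L)\in\mathcal A^\#\hat\otimes\mathcal A^\#.$$
Then $\pi(w)=\pi(M)+1-f-e_L+fe_L=1+\rho$ with $\rho=(\pi(M)-f)+(fe_L-e_L)\in\mathcal A$, and $\|\rho\|\le3K\eta+\eta\le4K\eta$. Put $w'=w-1\otimes\rho$, so that $\pi(w')=1$. For $a\in S$,
$$aw'-w'a=(aM-Ma)+(a-af)\otimes(1-e_L)-(1-f)\otimes(a-e_La)-a\otimes\rho+1\otimes\rho a.$$
Here $\|1-e_L\|,\|1-f\|\le1+K\le2K$, and $\|a-af\|,\|a-e_La\|\le16^{-L}\le\eta$. By (8),
$$\|aw'-w'a\|\le17KC\eta+2\cdot16^{-L}\cdot2K+2\|\rho\|\le17KC\eta+4K\eta+8K\eta\le29KC\eta=\varepsilon.$$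
This proves (ii). $\blacksquare$

*Proof of Theorem 1.* By Proposition 3(ii) (with any $\alpha_0$) the hypothesis of Lemma 2 holds, so every continuous derivation of $\mathcal A$ into every Banach $\mathcal A$-bimodule is approximately inner. Taking dual bimodules gives approximate amenability. $\blacksquare$

Alternatively, Proposition 3(i) gives an approximate diagonal whose products are bounded (the details are in the proof of Theorem 4 below), and (K2) applies.

## 7. Equivalent conditions and the sharp bound for $\pi(m_\mu)$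

**Theorem 4.** Let $\mathcal A$ have a bounded approximate identity $(e_\alpha)$. The following are equivalent:

1. (a) $\mathcal A$ is pseudo-amenable;
2. (b) $\mathcal A$ is approximately amenable;
3. (c) every continuous derivation of $\mathcal A$ into every Banach $\mathcal A$-bimodule is approximately inner;
4. (d) there is a net $(w_\mu)\subset\mathcal A^\#\hat\otimes\mathcal A^\#$ with $\pi(w_\mu)=1$ and $aw_\mu-w_\mu a\to0$ for all $a\in\mathcal A^\#$;
5. (e) $\mathcal A$ has an approximate diagonal $(m_\mu)$ and there are indices $\alpha(\mu)$, eventually beyond any given $\alpha_0$, with $\|\pi(m_\mu)-e_{\alpha(\mu)}\|\to0$.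

If these hold, let $\kappa$ be the infimum of the bounds of all bounded approximate identities of $\mathcal A$. Then
$$\inf\Big\{\sup_\mu\|\pi(m_\mu)\|:(m_\mu)\text{ an approximate diagonal for }\mathcal A\Big\}=\kappa.$$

*Proof.*

**(a)⇒(d) and (a)⇒(e).** Index by the triples $(S,\varepsilon,\alpha_0)$, directed by enlarging $S$, decreasing $\varepsilon$ and increasing $\alpha_0$, and take $w'$, $M$ and $f=e_{\alpha(\mu)}$ from Proposition 3. For (d), elements of $\mathbb C1$ commute with every $w$, so (ii) suffices. For (e), $\alpha(\mu)\ge\alpha_0$ by construction, so the indices are eventually beyond any given one, and $\|\pi(M)-f\|\le\varepsilon$. The net is an approximate diagonal because $\|aM-Ma\|\le\varepsilon$ and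
$$\|\pi(M)a-a\|\le\|\pi(M)-f\|\|a\|+\|fa-a\|\le\varepsilon\|a\|+\varepsilon\qquad(a\in S).$$

**(d)⇒(c)** is Lemma 2. **(c)⇒(b)** and **(e)⇒(a)** are immediate from the definitions.

**(b)⇒(a).** This is (K1). For completeness, here is an argument in two parts.

First, let $N=\ker\pi\subset\mathcal A^\#\hat\otimes\mathcal A^\#$, a closed $\mathcal A$-sub-bimodule, and $D(a)=a\otimes1-1\otimes a\in N$. This is a continuous derivation, since $a\cdot D(b)+D(a)\cdot b=(ab\otimes1-a\otimes b)+(a\otimes b-1\otimes ab)=D(ab)$. Regard it as a map into the dual bimodule $N^{**}=(N^*)^*$. Given $a_1,\dots,a_r\in\mathcal A$ and $\varepsilon>0$, approximate amenability gives $\xi\in N^{**}$ with $\|D(a_j)-(a_j\cdot\xi-\xi\cdot a_j)\|\le\varepsilon$ for all $j$.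

We replace $\xi$ by an element of $N$. Let $T:N\to N^r$ (maximum norm) be $T\nu=(a_j\nu-\nu a_j)_j$. The actions on $N^{**}$ are the second adjoints of those on $N$, so $T^{**}\xi=(a_j\cdot\xi-\xi\cdot a_j)_j$, and $v=(D(a_j))_j\in N^r$ satisfies $\|v-T^{**}\xi\|\le\varepsilon$. If $\varphi\in(N^r)^*$ has norm at most $1$ and vanishes on $T(N)$, then $T^*\varphi=0$. So $\langle T^{**}\xi,\varphi\rangle=\langle\xi,T^*\varphi\rangle=0$ and $|\varphi(v)|\le\varepsilon$. By Hahn–Banach the distance from $v$ to $T(N)$ is at most $\varepsilon$, so some $\nu\in N$ satisfies $\|D(a_j)-(a_j\nu-\nu a_j)\|\le2\varepsilon$ for all $j$. Put $w=1\otimes1-\nu$. Then $\pi(w)=1$, and $a_jw-wa_j=D(a_j)-(a_j\nu-\nu a_j)$ has norm at most $2\varepsilon$.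

Second, let $K\ge1$ bound $(e_\alpha)$. After $w$, choose $f$ from $(e_\alpha)$, and let $m$ be the image of $w$ under the map $\theta:\mathcal A^\#\hat\otimes\mathcal A^\#\to\mathcal A\hat\otimes\mathcal A$, $\theta(x\otimes y)=fx\otimes yf$, of norm at most $K^2$. Comparing $af$ with $fa$ in the outer positions gives
$$\|am-\theta(aw)\|\le K\|w\|\|af-fa\|,\qquad\|ma-\theta(wa)\|\le K\|w\|\|fa-af\|,$$
so
$$\|am-ma\|\le K^2\|aw-wa\|+2K\|w\|\|af-fa\|.$$
Moreover $\pi(m)=f\pi(w)f=f^2$ and $\|f^2a-a\|\le(K+1)\|fa-a\|$. Since $w$ is fixed before $f$, taking $f$ far enough along makes $\|w\|\|af-fa\|$ and $\|fa-a\|$ as small as we like for $a=a_1,\dots,a_r$. As $a_1,\dots,a_r$ and $\varepsilon$ vary, these $m$ form an approximate diagonal. This proves (a), and the equivalence is complete.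

**The constant.** Let $(m_\mu)$ be an approximate diagonal with $B=\sup_\mu\|\pi(m_\mu)\|<\infty$. Then $\pi(m_\mu)a\to a$ and $a\pi(m_\mu)-\pi(m_\mu)a=\pi(am_\mu-m_\mu a)\to0$. So $(\pi(m_\mu))$ is a bounded approximate identity of bound $B$, and $B\ge\kappa$. If the supremum is infinite there is nothing to show. Conversely, let $\delta>0$. Condition (a) does not mention $(e_\alpha)$, so (e) holds for every bounded approximate identity; apply it to one of bound at most $\kappa+\delta$, and pass to a tail on which $\|\pi(m_\mu)-e_{\alpha(\mu)}\|\le\delta$. This gives an approximate diagonal with $\sup_\mu\|\pi(m_\mu)\|\le\kappa+2\delta$. $\blacksquare$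

## 8. $c_0$-sums, and the algebra $\ell^1$

**Corollary 5.** If the algebras $\mathcal A_i$ $(i\in I)$ are pseudo-amenable (equivalently, approximately amenable) with bounded approximate identities of a common bound $K$, then $\mathcal A=c_0\text{-}\bigoplus_i\mathcal A_i$ is approximately amenable.

*Proof.* Let $S\subset\mathcal A$ be finite and $\varepsilon>0$. Choose a finite $F\subset I$ with $\|a_i\|<\varepsilon$ for $i\notin F$ and $a\in S$.

*Bounded approximate identity.* For $i\in F$ choose $e_i$ from the given approximate identity of $\mathcal A_i$ with $\|e_ia_i-a_i\|,\|a_ie_i-a_i\|<\varepsilon$ for $a\in S$. Then $e=\sum_{i\in F}e_i$ has norm at most $K$. The coordinates of $ea-a$ and $ae-a$ outside $F$ are $-a_i$, so both have norm at most $\varepsilon$. Indexed by $(S,\varepsilon)$, these $e$ form a bounded approximate identity of bound $K$.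

*Pseudo-amenability.* For $i\in F$ choose $m_i\in\mathcal A_i\hat\otimes\mathcal A_i$ with
$$\|a_im_i-m_ia_i\|<\frac{\varepsilon}{1+|F|},\qquad\|\pi(m_i)a_i-a_i\|<\varepsilon\qquad(a\in S),$$
and let $m=\sum_{i\in F}m_i$, each $m_i$ being carried into $\mathcal A\hat\otimes\mathcal A$ by the contractive natural map. Since $a$ acts on $\mathcal A_i$ through its coordinate $a_i$, we have $am-ma=\sum_{i\in F}(a_im_i-m_ia_i)$, so $\|am-ma\|<\varepsilon$. The coordinates of $\pi(m)a-a$ are $\pi(m_i)a_i-a_i$ for $i\in F$ and $-a_i$ for $i\notin F$, so $\|\pi(m)a-a\|\le\varepsilon$. Thus $\mathcal A$ is pseudo-amenable, and Theorem 1 applies. $\blacksquare$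

**Remark 6.** Boundedness of the approximate identity in Theorem 1 cannot be weakened to multiplier-boundedness. The algebra $\ell^1$ with pointwise product has the approximate diagonal $m_n=\sum_{i\le n}\delta_i\otimes\delta_i$ of Section 1. Here $am_n=m_na$ exactly, and $\pi(m_n)=\mathbf 1_{\{1,\dots,n\}}$ acts contractively by multiplication, although $\|\pi(m_n)\|_1=n$. So $\ell^1$ is pseudo-amenable. It is not approximately amenable, by Dales, Loy and Zhang, "Approximate amenability for Banach sequence algebras", Studia Math. 177 (2006). The computation in Section 3 showed only that one particular net fails; the cited result rules out all of them.
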